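\title{Escaping geodesics in hyperbolic manifolds of infinite volume}

\begin{abstract}
Let $M$ be a complete hyperbolic $n$-manifold of infinite volume with no Green's function. We prove for $n\ge3$ that the directions at a base point whose geodesic rays leave every compact set have Hausdorff dimension $n-1$ in every nonempty open set of directions. Together with the theorem of Fern\'andez and Meli\'an for surfaces, this gives the conjectured dimension $n-1$ for all $n\ge2$. We add two complements: for an arbitrary complete hyperbolic manifold the escaping set has dimension $n-1$ or is countable according as the volume is infinite or finite, and for $n\ge3$ and no Green's function the same alternative holds end by end. The proof lets Brownian motion follow a chain of balls in the thick part, transfers the avoidance of compact sets from Brownian paths to geodesics, and builds a Cantor set of directions that loses only a bounded factor of mass in each of a sequence of longer and longer steps.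
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $M$ be a connected complete hyperbolic manifold of dimension $n\ge2$ with a base point $x_0$. A geodesic ray from $x_0$ \emph{escapes} if it eventually leaves every compact subset of $M$. A ray is determined by its initial direction, so the escaping rays form a subset $\mathcal E$ of the unit sphere $S^{n-1}\subset T_{x_0}M$. We give the sphere the angular metric and write $\dim$ for Hausdorff dimension. How large is $\mathcal E$?

In $\mathbb H^n$ every ray escapes, and in a closed manifold none does. In general the measure of $\mathcal E$ is decided by Brownian motion. We say that $M$ \emph{has no Green's function} if its Laplace--Beltrami operator $\Delta$ has no positive Green's function. By \cite[Theorem 5.1]{grigoryan} the following are equivalent.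
\begin{itemize}
\item[(R1)] $M$ has no Green's function.
\item[(R2)] Brownian motion on $M$ is recurrent: from any starting point it almost surely visits any given nonempty open set at arbitrarily large times.
\item[(R3)] Every compact $K\subset M$ has zero capacity: there are compactly supported Lipschitz functions $\varphi$ with $0\le\varphi\le1$, $\varphi=1$ on $K$, and arbitrarily small energy $\mathcal D(\varphi)=\int_M|\nabla\varphi|^2$.
\end{itemize}
If $M$ has a Green's function, almost every ray escapes (Section~\ref{sec:dichotomy}); if it has none, almost no ray escapes (Remark~\ref{rem:null}). In the second case measure says no more, and dimension is the natural finer gauge.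

Manifolds of finite volume have no Green's function: the function $\max(0,1-d(\cdot,\overline B(x_0,R)))$ has energy at most $\operatorname{vol}(M\setminus B(x_0,R))$, which tends to $0$. For them $\mathcal E$ is countable, because the only way out is a cusp, and a ray that stays forever in a horoball runs straight to its center. Infinite volume is also compatible with recurrence.

\begin{example}\label{ex:cyclic}
Let $N$ be a closed hyperbolic $n$-manifold with a surjection $\pi_1(N)\to\mathbb Z$ (every closed orientable hyperbolic surface has one), and let $M\to N$ be the corresponding cyclic cover, with deck group generated by $g$. A smooth map $N\to\mathbb R/\mathbb Z$ inducing the surjection lifts to $\psi:M\to\mathbb R$ with $\psi\circ g=\psi+1$ and $|\nabla\psi|\le L$ for some $L$. The function $\psi$ is proper, since it is bounded on a compact set whose translates cover $M$. Each set $\{a\le\psi<a+1\}$ contains exactly one point of every orbit, so it has volume $\operatorname{vol}(N)$, and $M$ has infinite volume. The function $\varphi_j=\min(1,\max(0,2-|\psi|/j))$ equals $1$ on $\{|\psi|\le j\}$, is supported in $\{-2j\le\psi<2j+1\}$,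 and satisfies $|\nabla\varphi_j|\le L/j$. So $\mathcal D(\varphi_j)\le L^2(4j+1)\operatorname{vol}(N)/j^2\to0$, and $M$ has no Green's function.
\end{example}

In this example a ray may wander freely for a long time, provided that it drifts along the cover on the whole. The slower the drift, the milder the constraint, and any drift suffices for escape. One is led to guess that the null set $\mathcal E$ has full dimension, and that infinite volume is what makes slow escape possible. For surfaces this is a theorem, which we use as stated.

\begin{theorem}[Fern\'andez and Meli\'an]\label{thm:FM}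
In an infinite area Riemann surface with no Green's function, the geodesic rays from a given base point that escape to $\infty$ have dimension $1$.
\end{theorem}

Conjecture 19 of \cite{nsf} states that if $M$ is an infinite volume hyperbolic $n$-manifold with no Green's function, then the escaping geodesics have dimension $n-1$. We prove this conjecture. The main step is the following theorem.

\begin{theorem}\label{thm:main}
Let $n\ge3$, and let $M$ have infinite volume and no Green's function. For every nonempty open set $U\subset S^{n-1}$, the set $\mathcal E\cap U$ contains a compact set carrying a probability measure $\mu$ such that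
\[
\mu(B(\xi,\rho))\le\rho^{\,n-1-\beta(\rho)}\qquad\text{for all }\xi\in S^{n-1}\text{ and all small }\rho>0,
\]
where $\beta(\rho)$ does not depend on $\xi$ and $\beta(\rho)\to0$ as $\rho\to0$. In particular $\dim(\mathcal E\cap U)=n-1$.
\end{theorem}

The next theorem contains the conjecture for all $n\ge2$; for surfaces with no Green's function and infinite area it rests on Theorem~\ref{thm:FM}.

\begin{theorem}\label{thm:dichotomy}
Let $M$ be any complete hyperbolic $n$-manifold, $n\ge2$. If $\operatorname{vol}(M)=\infty$, then $\dim\mathcal E=n-1$. If $\operatorname{vol}(M)<\infty$, then $\mathcal E$ is countable.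
\end{theorem}

The alternative can be localized at an end. Fix compact sets $K_j\subset\operatorname{int}K_{j+1}$ with union $M$. An \emph{end} $e$ is a sequence $E_1\supset E_2\supset\cdots$ in which $E_j$ is an unbounded component of $M\setminus K_j$. It has \emph{infinite volume} if $\operatorname{vol}(E_j)=\infty$ for all $j$, and \emph{finite volume} otherwise. A ray \emph{converges to $e$} if for each $j$ it eventually lies in $E_j$.

\begin{theorem}\label{thm:ends}
Let $n\ge3$ and let $M$ have no Green's function. For each end $e$ of $M$, the set of directions whose rays converge to $e$ has dimension $n-1$ in every nonempty open set $U\subset S^{n-1}$ if $e$ has infinite volume, and is countable if $e$ has finite volume.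
\end{theorem}

Section~\ref{sec:model} carries out the whole argument for simple random walk on $\mathbb Z$ and lists what must be replaced on a manifold. After the background in Section~\ref{sec:background}, Sections~\ref{sec:thick}--\ref{sec:step} supply the replacements, and Section~\ref{sec:cantor} proves Theorem~\ref{thm:main}. Theorems~\ref{thm:dichotomy} and~\ref{thm:ends} are proved in Sections~\ref{sec:dichotomy} and~\ref{sec:ends}.

\section{A model: walks on the integers}\label{sec:model}

Let $\Sigma=\{-1,1\}^{\mathbb N}$ with the metric $2^{-\ell}$, where $\ell$ is the number of initial coordinates in which two sequences agree. The closed balls are the cylinders $[w]$ of sequences that begin with a word $w$; the diameter of $[w]$ and its fair-coin measure both equal $2^{-|w|}$, and $\dim\Sigma=1$. A sequence $\omega$ defines the walk $S_j=\omega_1+\dots+\omega_j$. Here $\Sigma$ plays the part of the sphere, $\mathbb Z$ that of $M$, and the walk that of the ray. Simple random walk is recurrent, so the set where $|S_j|\to\infty$ is null. We show that the set where $S_j\to+\infty$ has dimension $1$.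

\emph{One step.} Fix an integer $T\ge1$. Start the walk at $i$ and stop it at the first time $\tau\ge T$ at which it is at $i+1$; by recurrence $\tau<\infty$ almost surely. Call a word $v$ \emph{good} if $\tau=|v|$ on $[v]$ and the walk does not visit $i-2T-1$ up to time $\tau$. During the first $T$ steps the walk stays at or above $i-T$. From a point $x$ with $i-T\le x\le i+1$ it reaches $i-2T-1$ before $i+1$ with probability $(i+1-x)/(2T+2)\le\frac12$, because $S_j$ is a martingale; from $x>i+1$ it cannot do so. Hence $\sum2^{-|v|}\ge\frac12$ over good words. Good words have length at least $T$, and none is a prefix of another. Choose a finite set $G$ of them with $\kappa:=\sum_{v\in G}2^{-|v|}\ge\frac14$; by translation invariance the same $G$ serves for every $i$.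

\emph{The Cantor set.} Let $F\subset\Sigma$ be the set of infinite concatenations $v_1v_2\cdots$ with $v_m\in G$. During the block $v_m$ the walk goes from $m-1$ to $m$ and stays above $m-2T-2$, so $S_j\to+\infty$ on $F$. Let $\mu$ choose the blocks independently, $v$ with probability $2^{-|v|}/\kappa$. For $z=v_1\cdots v_m$ we get $\mu([z])\le4^m2^{-|z|}$. Let $u$ be a word of length $\ell\ge1$. The set $F\cap[u]$ is covered by the disjoint cylinders $[z]\subset[u]$ with $z=v_1\cdots v_m$, $|z|\ge\ell$ and $|v_1\cdots v_{m-1}|<\ell$. For these $(m-1)T<\ell$ and $\sum2^{-|z|}\le2^{-\ell}$, so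
\[
\mu([u])\le4^{1+\ell/T}2^{-\ell}=4\,(2^{-\ell})^{1-2/T}.
\]
The mass distribution principle gives $\dim F\ge1-2/T$, and $T$ is arbitrary.

The mechanism is this: each step loses at most the factor $4$, \emph{whatever $T$ is}, while it shrinks the scale by at least $2^{-T}$. Recurrence, which makes the escaping set null, is what keeps the loss bounded: the walk does reach $i+1$, and it usually does so before traveling far back. On a manifold four things must be replaced.
\begin{enumerate}
\item The integers $i$ become a chain of embedded balls $A_i$ of fixed size, at bounded steps, tending to infinity (Section~\ref{sec:thick}). Only here are $n\ge3$ and infinite volume used.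
\item The ruin estimate becomes a capacity estimate: Brownian motion started near $A_i$ is unlikely to hit a given compact set before $A_i$ (Section~\ref{sec:capacity}).
\item In the model the random path is the ray. On $M$ we must pass from a Brownian path that avoids a compact set to a geodesic that avoids it (Section~\ref{sec:transfer}).
\item Cylinders are nested or disjoint, spherical caps are not; a covering lemma restores disjointness (Section~\ref{sec:step}).
\end{enumerate}
There is no translation invariance, so the choices depend on the step. We also let $T\to\infty$ slowly along the construction, which gives one measure with exponent $n-1-o(1)$.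

\section{Background}\label{sec:background}

Write $M=\mathbb H^n/\Gamma$ with $\Gamma$ a discrete torsion-free group of isometries and $\pi:\mathbb H^n\to M$ the covering. In the ball model with $\pi(0)=x_0$, directions at $x_0$ are identified with points of $S^{n-1}=\partial\mathbb H^n$, and $\mathcal E$ is the set of $\xi$ such that $\pi([0,\xi))$ escapes; $[x,y]$ and $[x,\xi)$ denote geodesic segments and rays. The letters $C,c$ denote positive constants that depend only on $n$ unless indicated. For nonempty compact $K\subset M$, the closed $s$-neighborhood $K_{(s)}$ is compact. Since $\pi$ does not increase distances,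
\begin{equation}\label{eq:nbhd}
\pi(x)\in K_{(a)},\ \pi(y)\notin K_{(r)}\quad\Longrightarrow\quad d(x,y)>r-a.
\end{equation}

\subsection{Hyperbolic geometry}
We use the following textbook facts.
\begin{itemize}
\item[(G1)] In the upper half-space, with coordinates $(\zeta,h)\in\mathbb R^{n-1}\times(0,\infty)$, the volume is $h^{-n}\,d\zeta\,dh$, the Laplacian is $\Delta=h^2(\Delta_\zeta+\partial_h^2)-(n-2)h\,\partial_h$, and $\sinh\frac12d((\zeta,h),(\zeta',h))=|\zeta-\zeta'|/(2h)$.
\item[(G2)] In a triangle with sides $a,a'$ enclosing the angle $\alpha$, the third side $d$ satisfies $\cosh d=\cosh a\cosh a'-\sinh a\sinh a'\cos\alpha$. If $\alpha\ge\frac\pi2$, then $e^d\ge\cosh a\cosh a'\ge\frac14e^{a+a'}$, so $d\ge a+a'-\log4$. If $a=a'$, then $\sinh\frac d2=\sinh a\,\sin\frac\alpha2$.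
\item[(G3)] If $p$ is the foot of the perpendicular from $x$ to a line and $l=d(x,p)>0$, then the angle at $x$ between $p$ and an ideal endpoint of the line is the angle of parallelism $\Pi(l)=2\arctan e^{-l}\le2e^{-l}$, and the angle between $p$ and any point of the line is smaller.
\item[(G4)] The distance to a convex set is convex along geodesics, and so is the distance between two geodesic segments parametrized affinely on $[0,1]$.
\end{itemize}
For $o\ne x$ and $0\le s<d(o,x)$ let $H_s(o,x)$ be the closed half-space not containing $o$ that is bounded by the hyperplane orthogonal to $[o,x]$ at distance $s$ from $x$, and let $\partial_\infty H_s(o,x)\subset S^{n-1}$ be its closed cap at infinity. It is the preimage of a half-line under the nearest-point projection to the line through $o$ and $x$, which is $1$-Lipschitz. This and (G3) give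
\begin{itemize}
\item[(G5)] $H_s(o,x)$ contains $\overline B(x,s)$, lies at distance $d(o,x)-s$ from $o$, and is seen from $o$, together with its cap, within angle $2e^{s-d(o,x)}$ of the direction of $x$.
\end{itemize}

\begin{lemma}\label{lem:obtuse}
If $o\ne x$ and $\xi\in\partial_\infty H_0(o,x)$, then $d(x,[o,\xi))\le\log(1+\sqrt2)<1$.
\end{lemma}

\begin{proof}
The angle at $x$ between $[x,o]$ and $[x,\xi)$ is at least $\frac\pi2$. If $o,x,\xi$ are collinear, the angle is $\pi$ and $x\in[o,\xi)$. Otherwise they span a triangle with angle sum less than $\pi$, so the angle at $o$ is acute. Then the distance to $x$ decreases as one leaves $o$ toward $\xi$, and by convexity the foot $p$ of the perpendicular from $x$ to the line through $o$ and $\xi$ lies on $[o,\xi)$. The segment $[x,p]$, of length $l$, splits the angle at $x$ into two parts, each at most $\Pi(l)$ by (G3). So $\Pi(l)\ge\frac\pi4$ and $e^{-l}\ge\tan\frac\pi8=\sqrt2-1$.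
\end{proof}

\subsection{Brownian motion}
Let $X_t$ be Brownian motion on $\mathbb H^n$ with generator $\Delta$, and $\mathbf P_y$ its law when started at $y$. It is a strong Markov process with continuous paths, invariant under isometries, and $\pi(X_t)$ is Brownian motion on $M$. We say that $X$ \emph{hits} $A\subset M$ when it hits $\pi^{-1}(A)$, and we write $\mathbf P_x$ also for $x\in M$.
\begin{itemize}
\item[(B1)] The function $g(r)=\int_r^\infty(\sinh s)^{1-n}\,ds$ of the distance to a point is harmonic off that point. The Green's function of $\mathbb H^n$ is $c\,g(d(x,y))$, and from distance $R>T$ the process hits $\overline B(y,T)$ with probability $g(R)/g(T)$, which tends to $0$ as $R\to\infty$.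
\item[(B2)] The limit $X_\infty=\lim X_t\in S^{n-1}$ exists almost surely. Its law $\omega_y$ under $\mathbf P_y$ is the visual measure at $y$, that is, normalized Lebesgue measure on directions at $y$. Put $\lambda=\omega_0$. Then $d\omega_y/d\lambda$ at $\xi$ is the Poisson kernel $k_\xi(y)=\big((1-|y|^2)/|y-\xi|^2\big)^{n-1}\le e^{(n-1)d(0,y)}$.
\item[(B3)] (Doob's transform.) Let $\mathbf P_y^\xi$ be the law of the diffusion from $y$ with generator $f\mapsto k_\xi^{-1}\Delta(k_\xi f)=\Delta f+2\langle\nabla\log k_\xi,\nabla f\rangle$. Then $\mathbf P_y=\int\mathbf P_y^\xi\,d\omega_y(\xi)$ and $X_\infty=\xi$ holds $\mathbf P_y^\xi$-almost surely: $\mathbf P_y^\xi$ is Brownian motion conditioned to converge to $\xi$. In the upper half-space with $\xi=\infty$, $k_\xi$ is a multiple of $h^{n-1}$.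
\item[(B4)] (Harnack.) For $r>0$ there is $C_r=C(n,r)$ such that every harmonic $u\ge0$ on a ball $B(p,r)\subset\mathbb H^n$ satisfies $u(p)\le C_r\,u(p')$ for $d(p,p')\le r/2$.
\end{itemize}

Half-spaces let us confine the future of a Brownian path with fixed probability. By symmetry $\omega_x(\partial_\infty H_0(o,x))=\frac12$. Let $H=H_s(o,x)$ and let $J=S^{n-1}\setminus\partial_\infty H$. A path from $x$ that leaves $H$, or converges into $J$, hits the bounding hyperplane, and from a point of the hyperplane it converges into $J$ with probability $\frac12$, by reflection. So $\mathbf P_x(X\text{ leaves }H)\le2\omega_x(J)$. By (G3), $J$ is seen from $x$ as a cap of radius at most $2e^{-s}$. We fix $s_0=s_0(n)>0$ so large that, whenever $d(o,x)>s_0$,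
\begin{equation}\label{eq:confine}
\mathbf P_x\big(X\text{ leaves }H_{s_0}(o,x)\big)\le\tfrac14,
\end{equation}
and therefore
\begin{equation}\label{eq:confine2}
\mathbf P_x\big(X\text{ stays in }H_{s_0}(o,x)\text{ and }X_\infty\in\partial_\infty H_0(o,x)\big)\ge\tfrac12-\tfrac14=\tfrac14.
\end{equation}

\begin{remark}\label{rem:null}
If $M$ has no Green's function, then $\lambda(\mathcal E)=0$. Let $A\subset M$ be a closed ball with $x_0\notin A$, start $X$ at $0$, and let $\tau_k<\infty$ be the first time $\ge k$ at which $X$ is in $\pi^{-1}(A)$. The event $G_k=\{X_\infty\in\partial_\infty H_0(0,X_{\tau_k})\}$ has conditional probability $\frac12$ given the path up to $\tau_k$. So $\bigcup_{j\ge k}G_j$ has conditional probability at least $\frac12$ given the path up to $\tau_m$, for all $m\ge k$. As $m\to\infty$ these conditional probabilities converge almost surely to the indicator of the event, which is therefore $1$. Thus infinitely many $G_k$ occur, and by Lemma~\ref{lem:obtuse} the ray $[0,X_\infty)$ meets $\pi^{-1}(A_{(1)})$ arbitrarily far from $0$. Since $X_\infty$ has law $\lambda$ and $\mathcal E$ is Borel, $\lambda(\mathcal E)=0$.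 This fact is not used below.
\end{remark}

\subsection{Measure on the sphere}
Caps satisfy $\lambda(\overline B(\xi,\rho))\le C\rho^{n-1}$ for all $\rho>0$ and $\lambda(\overline B(\xi,\rho))\ge c\rho^{n-1}$ for $\rho\le1$. \emph{Vitali's covering lemma:} a family of closed caps of bounded positive radii has a countable disjoint subfamily whose concentric fivefold enlargements cover the union of the family. \emph{Mass distribution principle:} if $\mu(F)>0$ and $\mu(B(\xi,\rho))\le\rho^{\,s}$ for all $\xi$ and all small $\rho$, then $\dim F\ge s$.

\section{A chain of balls in the thick part}\label{sec:thick}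

The estimates of Section~\ref{sec:capacity} must be uniform along a sequence of balls that tends to infinity. They are uniform if the balls are embedded with a fixed radius, so we look for the sequence where the injectivity radius is bounded below.

\subsection{Thin components}
Every $\gamma\in\Gamma\setminus1$ is parabolic, with one fixed point in $S^{n-1}$, or loxodromic, with two, the ends of its axis; let $\operatorname{Fix}(\gamma)$ be this set. A subgroup is \emph{elementary} if it has a finite orbit in $\mathbb H^n\cup S^{n-1}$. By the classification of elementary discrete groups, a nontrivial elementary subgroup of $\Gamma$ is either infinite cyclic and loxodromic, or all its nontrivial elements are parabolic with a common fixed point; in both cases the nontrivial elements share one set of fixed points. Hence each $\gamma\ne1$ lies in a unique maximal elementary subgroup $P$, the stabilizer of $\operatorname{Fix}(\gamma)=:\operatorname{Fix}(P)$. An element normalizing $P$ preserves $\operatorname{Fix}(P)$, so $P$ is its own normalizer. The \emph{Margulis lemma} provides $\varepsilon=\varepsilon(n)\le1$ such that for every $x$ the group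 generated by $\{\gamma\in\Gamma:d(x,\gamma x)\le\varepsilon\}$ is elementary. With $P$ ranging over maximal elementary subgroups, put
\[
T(P)=\{x:d(x,\gamma x)<\varepsilon\text{ for some }\gamma\in P\setminus1\},\qquad\mathcal T=\bigcup_PT(P),\qquad M_{\mathrm{th}}=\pi(\mathbb H^n\setminus\mathcal T).
\]
The sets $T(P)$ are open, $\gamma T(P)=T(\gamma P\gamma^{-1})$, and the \emph{thick part} $M_{\mathrm{th}}$ is closed. If $\pi(x)\in M_{\mathrm{th}}$, then $d(x,\gamma x)\ge\varepsilon$ for all $\gamma\ne1$. We fix
\[
b=\varepsilon/8\le1/8,
\]
so that the lifts of a point $q\in M_{\mathrm{th}}$ are at least $8b$ apart and $B(q,4b)$ is isometric to a ball in $\mathbb H^n$.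

\begin{lemma}\label{lem:thin}
\begin{itemize}
\item[(a)] The closures $\overline{T(P)}$ are pairwise disjoint, and a compact set meets only finitely many. In particular $\overline{T(P)}\cap\mathcal T=T(P)$ and $\partial T(P)\cap\mathcal T=\emptyset$.
\item[(b)] For compact $C\subset\mathbb H^n$ and fixed $P$ there is a compact $C'$ with $\overline{T(P)}\cap\Gamma C\subset PC'$.
\item[(c)] If $P$ is parabolic with fixed point $\infty$ in the upper half-space, then $T(P)=\{h>f(\zeta)\}$ with $f>0$ continuous and $P$-invariant, and for compact $Y\subset\mathbb R^{n-1}$ the set $\pi(\{\zeta\in PY,\ h>f(\zeta)\})$ has finite volume.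
\item[(d)] If $P$ is loxodromic and $(s,r,\theta)\in\mathbb R\times[0,\infty)\times S^{n-2}$ are cylindrical coordinates about its axis, then $T(P)$ is empty or equals $\{r<r_P(\theta)\}$ with $r_P>0$ continuous, and $\pi(T(P))$ is relatively compact.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x_k\to x$ with $d(x_k,\gamma_kx_k)<\varepsilon$, $\gamma_k\in P\setminus1$. The numbers $d(x,\gamma_kx)$ are bounded, so by discreteness some $\gamma\in P\setminus1$ occurs infinitely often, and $d(x,\gamma x)\le\varepsilon$. If $x$ also lies in $\overline{T(P')}$, we get $\gamma'\in P'\setminus1$ in the same way; $\gamma$ and $\gamma'$ lie in one elementary group, so $P=P'$. Only finitely many $\gamma$ move some point of a given compact set by at most $\varepsilon$, and each $\gamma\ne1$ determines its $P$.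

(b) If $\gamma C$ meets $\overline{T(P)}$, then $C$ meets $\overline{T(\gamma^{-1}P\gamma)}$, so $\gamma^{-1}P\gamma$ is one of finitely many groups $P_1,\dots,P_m$. If $\gamma^{-1}P\gamma=\gamma_i^{-1}P\gamma_i=P_i$, then $\gamma\gamma_i^{-1}$ normalizes $P$, so $\gamma\in P\gamma_i$. Take $C'=\bigcup_i\gamma_iC$.

(c) Elements of $P\setminus1$ act by $(\zeta,h)\mapsto(\gamma\zeta,h)$ with $\gamma$ a Euclidean isometry without fixed point. By (G1), $T(P)=\{h>f(\zeta)\}$ with $f(\zeta)=\min_{\gamma\ne1}|\gamma\zeta-\zeta|/(2\sinh\frac\varepsilon2)$. The minimum is attained by discreteness, so $f>0$; $f$ is Lipschitz because each $|\gamma\zeta-\zeta|$ is $2$-Lipschitz, and $P$-invariant because conjugation permutes $P\setminus1$. The set in question equals $\pi(\{\zeta\in Y,\ h>f(\zeta)\})$, so its volume is at most $\int_Y\int_{f(\zeta)}^\infty h^{-n}\,dh\,d\zeta=\int_Y\frac{f^{1-n}}{n-1}\,d\zeta<\infty$.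

(d) In the hyperboloid model $x=(\cosh r\cosh s,\cosh r\sinh s,\theta\sinh r)$, and $\gamma\in P\setminus1$ acts by $(s,r,\theta)\mapsto(s\pm\ell,r,O\theta)$ with $\ell>0$ and $O$ orthogonal. Taking the inner product,
\[
\cosh d(x,\gamma x)=\cosh\ell+\sinh^2r\,\big(\cosh\ell-\langle\theta,O\theta\rangle\big).
\]
So $d(x,\gamma x)<\varepsilon$ if and only if $\ell<\varepsilon$ and $\sinh^2r<(\cosh\varepsilon-\cosh\ell)/(\cosh\ell-\langle\theta,O\theta\rangle)$. Only finitely many elements of the cyclic group $P$ have $\ell<\varepsilon$; $r_P$ is the largest of the corresponding bounds for $r$. If $\ell_0$ is the translation length of a generator, $\pi(T(P))\subset\pi(\{0\le s\le\ell_0,\ r\le\max r_P\})$.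
\end{proof}

Rays that escape through the thin part are negligible.

\begin{lemma}\label{lem:cusp}
The set of $\xi\in\mathcal E$ such that $[0,\xi)$ eventually lies in $\mathcal T$ is countable.
\end{lemma}

\begin{proof}
A tail of the ray is connected and the $T(P)$ are disjoint and open, so the tail lies in one $T(P)$. Since its image escapes, $P$ is parabolic by Lemma~\ref{lem:thin}(d). Put its fixed point at $\infty$. If $\xi\in\mathbb R^{n-1}$, then along the ray $h\to0$ while $h>f(\zeta)\to f(\xi)>0$, which is absurd. So $\xi$ is the fixed point of $P$. The discrete group $\Gamma$ is countable, so there are countably many such points.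
\end{proof}

\subsection{The thick part is connected and unbounded}

\begin{lemma}\label{lem:thick}
If $n\ge3$, then $M_{\mathrm{th}}$ is connected. If $\operatorname{vol}(M)=\infty$, then $M_{\mathrm{th}}$ is not compact.
\end{lemma}

\begin{proof}
Let $n\ge3$. By Lemma~\ref{lem:thin}(c),(d), the boundary of a nonempty $T(P)$ is a graph over $\mathbb R^{n-1}$ or over $\mathbb R\times S^{n-2}$, hence path connected, and it misses $\mathcal T$ by (a). Join two points of $\mathbb H^n\setminus\mathcal T$ by a path; it meets finitely many sets $T(P_1),\dots,T(P_m)$. Its first and last points in $\overline{T(P_1)}$ lie on $\partial T(P_1)$, because $T(P_1)$ is open and does not contain the endpoints. Replace the part between them by a path in $\partial T(P_1)$. The new path meets at most $T(P_2),\dots,T(P_m)$. After at most $m$ steps the path lies in $\mathbb H^n\setminus\mathcal T$. So this set is connected, and so is its image.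

Suppose $M_{\mathrm{th}}$ is compact, and choose a compact $C$ with $\mathbb H^n\setminus\mathcal T\subset\Gamma C$. A nonempty $T(P)$ has nonempty boundary, contained in $\Gamma C$, so $C$ meets $\overline{T(P')}$ for a conjugate $P'$ of $P$. By (a) there are only finitely many sets $\pi(T(P))$, and it suffices to show that each has finite volume. For loxodromic $P$ this is (d). For parabolic $P$, (b) gives $\partial T(P)\subset PC'$. The boundary projects onto $\mathbb R^{n-1}$, so $\mathbb R^{n-1}=PY$ with $Y$ the projection of $C'$, and (c) applies. Hence $\operatorname{vol}(M)<\infty$.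
\end{proof}

\begin{remark}\label{rem:two}
For $n=2$ the boundary of a loxodromic $T(P)$ is a graph over $\mathbb R\times S^0$ and has two components. If a surface has a separating simple closed geodesic of length less than $\varepsilon$, this geodesic lies in $\pi(\mathcal T)$, the two boundary components give thick points on its two sides, and $M_{\mathrm{th}}$ is disconnected. This is why we rely on Theorem~\ref{thm:FM} when $n=2$.
\end{remark}

Let $V\subset M_{\mathrm{th}}$ be a maximal set of points at mutual distance at least $\frac13$; every point of $M_{\mathrm{th}}$ is at distance less than $\frac13$ from $V$, and bounded subsets of $V$ are finite. Make $V$ a graph by joining $q\ne q'$ when $d(q,q')\le1$; it is locally finite. For $n\ge3$ it is connected: if $V=V'\sqcup V''$ with both parts nonempty and no edge between them, then the $\frac13$-balls about $V'$ miss those about $V''$, and the two unions of balls separate the connected set $M_{\mathrm{th}}$. A \emph{chain} is a sequence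
\begin{equation}\label{eq:chain}
q_1,q_2,\ldots\in M_{\mathrm{th}},\qquad d(q_i,q_{i+1})\le1,\qquad q_i\to\infty\text{ in }M.
\end{equation}

\begin{proposition}\label{prop:chain}
If $n\ge3$ and $\operatorname{vol}(M)=\infty$, then $M$ has a chain.
\end{proposition}

\begin{proof}
The closed set $M_{\mathrm{th}}$ is not compact, hence unbounded, so $V$ is infinite. By K\"onig's lemma an infinite connected locally finite graph contains an infinite path with distinct vertices, and distinct points of $V$ leave every compact set.
\end{proof}

\medskip
\noindent\textbf{Standing assumption.} In Sections~\ref{sec:capacity}--\ref{sec:cantor}, $M$ has no Green's function and a chain \eqref{eq:chain} is given. We put $A_i=\overline B(q_i,b)$. Nothing else about the dimension or the volume is used there.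

\section{Brownian motion follows the chain}\label{sec:capacity}

The analogue of the ruin estimate compares two capacities: that of a fixed compact set $K$, which is zero, and that of the ball $\overline B(q,b)$ within $\overline B(q,2b)$, which is a constant when $q$ is thick.

\begin{lemma}\label{lem:capacity}
Let $K\subset M$ be compact, $R\ge1$ and $\delta>0$. There is a compact set $K^+\supset K$ such that for every $q\in M_{\mathrm{th}}$ with $\overline B(q,R+1)\cap K^+=\emptyset$ and every $x\in\overline B(q,R)$,
\[
\mathbf P_x\big(X\text{ hits }K\text{ before }\overline B(q,b)\big)\le\delta.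
\]
\end{lemma}

\begin{proof}
Enlarging $K$ only increases the probability, so we may take $K$ to be a sublevel set, at a regular value, of a smooth proper function on $M$; it then has smooth boundary. Let $\varphi$ be as in (R3), with energy to be fixed at the end, and $K^+=\operatorname{supp}\varphi$. Let $A=\overline B(q,b)$, let $\Omega$ be an open sublevel set, again at a regular value, containing $K^+\cup\overline B(q,R+1)$, and let $\Omega'=\Omega\setminus(K\cup A)$. The function $v(x)=\mathbf P_x(X\text{ hits }K\text{ before }A\cup\partial\Omega)$ solves the Dirichlet problem in $\Omega'$ with values $1$ on $\partial K$ and $0$ on $\partial A\cup\partial\Omega$, and it is smooth up to the boundary.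

\emph{Energy from above.} The Lipschitz function $\varphi-v$ vanishes on $\partial\Omega'$, so $\int_{\Omega'}\langle\nabla v,\nabla(\varphi-v)\rangle=0$ by Green's formula, and $\int_{\Omega'}|\nabla v|^2\le\mathcal D(\varphi)$.

\emph{Energy from below.} Use polar coordinates $(r,\theta)$ in the embedded ball $B(q,4b)$, where the volume is $\sinh^{n-1}r\,dr\,d\theta$. Let $m$ be the minimum of $v$ on $\{r=2b\}$. For each $\theta$ we have $m\le\int_b^{2b}\partial_rv\,dr$, so by Cauchy--Schwarz
\[
m^2\le b\int_b^{2b}|\nabla v|^2\,dr\le\frac b{\sinh^{n-1}b}\int_b^{2b}|\nabla v|^2\sinh^{n-1}r\,dr.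
\]
Integrating over $\theta$ gives $m^2\le C\,\mathcal D(\varphi)$.

\emph{Spreading the bound.} Let $2b\le d(x,q)\le R$. Take a lift $\tilde x$ of $x$ and a lift $\tilde q$ of $q$ nearest to it. Follow $[\tilde x,\tilde q]$ to the sphere of radius $2b$ about $\tilde q$, then an arc of a great circle of this sphere to a point where $v\circ\pi=m$. The length of this path is at most $R+\pi\sinh2b\le R+1$. Each of its points $p$ has distance at least $2b$ from every lift $\tilde q'$ of $q$: on the segment, $d(p,\tilde q')\ge d(\tilde x,\tilde q')-d(\tilde x,p)\ge d(\tilde x,\tilde q)-d(\tilde x,p)=d(p,\tilde q)\ge2b$, and on the sphere the other lifts are at distance at least $6b$. Also $d(p,\tilde q)\le R$. So $\pi(B(p,b))\subset\Omega'$, and $v\circ\pi$ is harmonic on $B(p,b)$. Applying (B4) along the path in steps of length at most $b/2$ gives $v(x)\le C(n,R)\,m$. If $d(x,q)<2b$, the path must cross $\{r=2b\}$ before it can hit $K$, so the same bound holds by the strong Markov property.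

Thus $v(x)\le C'(n,R)\,\mathcal D(\varphi)^{1/2}$, independently of $\Omega$. A path that hits $K$ before $A$ stays in a compact set up to that time, so as $\Omega$ increases to $M$, $v(x)$ increases to the probability in the statement. Choose $\varphi$ with $C'(n,R)\,\mathcal D(\varphi)^{1/2}\le\delta$.
\end{proof}

\begin{remark}\label{rem:thickneeded}
The hypothesis $q_i\in M_{\mathrm{th}}$ in \eqref{eq:chain} is used only in this proof, and it cannot be dropped. A noncompact manifold of finite volume has no Green's function and contains points $q_i\to\infty$ at steps of length $1$, along a minimizing ray, yet $\mathcal E$ is countable by Theorem~\ref{thm:dichotomy}.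
\end{remark}

As in the model, we force a long excursion before stopping at the next ball. The excursion is measured in $\mathbb H^n$, since it is the distance in the cover that shrinks the caps.

\begin{lemma}\label{lem:follow}
Given a compact $K$, $T^*>0$ and $\delta>0$, there is $i_0$ such that the following holds for $i\ge i_0$ and $y\in\pi^{-1}(A_i)$. If $\sigma$ is the exit time of $X$ from $B(y,T^*)$ and $\tau=\inf\{t\ge\sigma:X_t\in\pi^{-1}(A_{i+1})\}$, then $\tau<\infty$ almost surely and $\mathbf P_y(X\text{ hits }K\text{ during }[0,\tau])\le\delta$.
\end{lemma}

\begin{proof}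
The time $\sigma$ is finite by (B2), and $\tau$ by (R2). Let $R=T^*+2$, take $K^+$ from Lemma~\ref{lem:capacity}, and choose $i_0$ with $\overline B(q_{i+1},R+1)\cap K^+=\emptyset$ for $i\ge i_0$. For $t\le\sigma$ we have $d(\pi(X_t),q_{i+1})\le T^*+b+1\le R$. So $K$ is not hit during $[0,\sigma]$, and Lemma~\ref{lem:capacity} applies at the point $\pi(X_\sigma)$. Since $K\cap A_{i+1}=\emptyset$, the strong Markov property at $\sigma$ gives the bound.
\end{proof}

The bound $d(q_i,q_{i+1})\le1$ is what makes $R$, and with it the Harnack constant, independent of $i$.

\section{From Brownian paths to geodesics}\label{sec:transfer}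

We now know that the path from $y$ to $X_\tau$ avoids a large neighborhood of $K$, and we want the same for the segment $[y,X_\tau]$. The stopping time $\tau$ may be very large, so an estimate that degrades with the length of the segment is useless. The starting point is that Brownian motion conditioned to converge to $\xi$ is likely to pass near any \emph{one} prescribed point of the ray to $\xi$, however far out.

\begin{lemma}\label{lem:near}
For $y\in\mathbb H^n$, $\xi\in S^{n-1}$, $w\in[y,\xi)$ and $r>0$,
\[
\mathbf P_y^\xi\big(X\text{ avoids }B(w,r)\big)\le\eta(r):=\frac1{4\sinh^2(r/2)}.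
\]
\end{lemma}

\begin{proof}
Use the upper half-space with $\xi=\infty$, $y=(0,1)$, $w=(0,s)$, $s\ge1$. By (G1) and (B3) the generator is
\[
L=\Delta+2(n-1)h\,\partial_h=h^2\Delta_\zeta+h^2\partial_h^2+n\,h\,\partial_h.
\]
In the variable $u=\log h$ we have $h\partial_h=\partial_u$ and $h^2\partial_h^2=\partial_u^2-\partial_u$, so $\log h$ is a one-dimensional Brownian motion with generator $\partial_u^2+(n-1)\partial_u$. Its drift is positive, so the hitting time $\tau_s$ of $\{h=s\}$ is finite. Next, $L(h^2-|\zeta|^2)=2(n+1)h^2-2(n-1)h^2\ge0$. Let $\sigma_k$ be the exit time from $B(y,k)$. By It\^o's formula, $h^2-|\zeta|^2$ has expectation at least $1$ at time $\tau_s\wedge\sigma_k$, and $h\le s$ up to that time, so $\mathbf E|\zeta_{\tau_s\wedge\sigma_k}|^2\le s^2$. Fatou's lemma gives $\mathbf E|\zeta_{\tau_s}|^2\le s^2$. If $X$ avoids $B(w,r)$, then $|\zeta_{\tau_s}|\ge2s\sinh\frac r2$ by (G1), and Chebyshev's inequality finishes the proof.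
\end{proof}

To apply Lemma~\ref{lem:near} we need a point that depends only on $X_\infty$, whereas the segment $[y,X_\tau]$ depends on the path. So we let the path continue after $\tau$. With probability at least $\frac14$ it stays ahead of $X_\tau$; then the ray $[y,X_\infty)$ follows the segment and also comes near $K$, and the \emph{first} point $W$ where it does so depends on $X_\infty$ alone and is avoided by the entire path (Figure~\ref{fig:transfer}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) circle (3);
\draw (0,0) -- (2.5,0);
\draw (0,0) -- (2.819,1.026);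
\draw[dashed] (2.5,-1.658) -- (2.5,1.658);
\draw[dashed] (2,-2.236) -- (2,2.236);
\draw[dotted,thick] (0.846,0.308) circle (0.6);
\draw[thick] plot[smooth] coordinates {(0,0) (-0.4,-0.5) (0.2,-1) (0.8,-0.75) (1.3,-1.3) (1.7,-0.6) (2.2,-0.8) (2.5,0) (2.2,0.3) (2.65,0.45) (2.4,0.7) (2.819,1.026)};
\fill (0,0) circle (1.5pt) node[left] {$y$};
\fill (2.5,0) circle (1.5pt) node[right] {$x$};
\fill (1.05,0) circle (1.5pt) node[below left] {$w$};
\fill (0.846,0.308) circle (1.5pt) node[above] {$W$};
\fill (2.819,1.026) circle (1.5pt) node[right] {$\xi$};
\end{tikzpicture}
\caption{Schematic picture with $y$ at the center, rays from $y$ straight and orthogonal hyperplanes dashed. The Brownian path (thick) stays far from the lifts of $K$ until it stops at $x=X_\tau$, although $[y,x]$ comes near them at $w$. Afterwards it stays to the right of the left dashed line and converges to $\xi$, to the right of the dashed line through $x$. Then the whole path misses a large ball (dotted) about the first point $W$ of $[y,\xi)$ near the lifts of $K$, which is unlikely.}\label{fig:transfer}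
\end{figure}

\begin{lemma}\label{lem:transfer}
Let $K$ be compact, $a\ge0$, $r>a+1+s_0$, $y\in\mathbb H^n$, and let $\tau$ be an almost surely finite stopping time. Let $\mathcal B$ be the event that $X$ avoids $K_{(r)}$ during $[0,\tau]$ but $[y,X_\tau]$ meets $\pi^{-1}(K_{(a)})$. Then $\mathbf P_y(\mathcal B)\le4\,\eta(r-a-1-s_0)$.
\end{lemma}

\begin{proof}
Put $r'=r-a-1-s_0$ and $x=X_\tau$. On $\mathcal B$ let $w$ be a point of $[y,x]\cap\pi^{-1}(K_{(a)})$. By \eqref{eq:nbhd}, $d(w,x)>r-a$, so
\[
d(y,x)>r-a>s_0,\qquad d(y,w)<d(y,x)-(r-a).
\]
Let $\mathcal G$ be the event that $\mathcal B$ holds, the path after $\tau$ stays in $H_{s_0}(y,x)$, and $\xi:=X_\infty\in\partial_\infty H_0(y,x)$. The event $\mathcal B$ is determined by the path up to $\tau$, so \eqref{eq:confine2} and the strong Markov property give $\mathbf P_y(\mathcal G)\ge\frac14\mathbf P_y(\mathcal B)$.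

Let $S$ be the set of $\xi'\in S^{n-1}$ such that $[y,\xi')$ meets the closed set $\pi^{-1}(K_{(a+1)})$, and let $W(\xi')$ be the first point where it does. For each $c$ the set of $\xi'\in S$ with $d(y,W(\xi'))\le c$ is closed, so $S$ and $W$ are Borel.

Assume $\mathcal G$. The function $d(\cdot,[y,\xi))$ is convex along $[y,x]$ by (G4), vanishes at $y$, and is less than $1$ at $x$ by Lemma~\ref{lem:obtuse}. So some $w'\in[y,\xi)$ has $d(w,w')\le1$. Then $\pi(w')\in K_{(a+1)}$, so $\xi\in S$, and $W=W(\xi)$ satisfies
\[
d(y,W)\le d(y,w')\le d(y,w)+1\le d(y,x)-(r-a-1).
\]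
For $t\le\tau$, \eqref{eq:nbhd} gives $d(X_t,W)>r-a-1$. For $t\ge\tau$, (G5) gives $d(y,X_t)\ge d(y,x)-s_0$, so $d(X_t,W)\ge d(y,X_t)-d(y,W)\ge r'$. Hence on $\mathcal G$ we have $X_\infty\in S$ and $X$ avoids $B(W(X_\infty),r')$. By (B3) and Lemma~\ref{lem:near},
\[
\mathbf P_y(\mathcal G)\le\int_S\mathbf P_y^\xi\big(X\text{ avoids }B(W(\xi),r')\big)\,d\omega_y(\xi)\le\eta(r').\qedhere
\]
\end{proof}

\section{One step of the construction}\label{sec:step}

To a point $z\ne0$ of $\mathbb H^n$, with direction $\hat z\in S^{n-1}$ from $0$, we attach the cap
\[
Q(z)=\overline B(\hat z,\rho_z),\qquad\rho_z=4e^{s_0-d(0,z)}.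
\]
The radius is twice the bound (G5) for the angle under which $H_{s_0}(0,z)$ is seen; this leaves room for the caps of points of $H_{s_0}(0,z)$ far from $z$ to fit inside $Q(z)$. Rays into $Q(z)$ pass within a bounded distance of $z$: if $\xi\in Q(z)$ and $x\in[0,\xi)$ has $d(0,x)=d(0,z)$, then by (G2), $\sinh\frac12d(x,z)\le\frac12e^{d(0,z)}\cdot\frac12\rho_z=e^{s_0}$, that is,
\begin{equation}\label{eq:azero}
d(x,z)\le a_0:=2\operatorname{arsinh}(e^{s_0}).
\end{equation}
Put $s_1=2s_0+2$. The point of the next proposition is that $c_*$ depends on neither $K$ nor $T$.

\begin{proposition}\label{prop:step}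
There is $c_*=c_*(n)>0$ such that for every compact $K$ and every $T\ge s_1+1$ there is $i_0(K,T)$ with the following property. If $i\ge i_0(K,T)$, $y\in\pi^{-1}(A_i)$ and $d(0,y)>s_0$, then there is a finite set $Z(y)\subset\pi^{-1}(A_{i+1})$ such that
\begin{itemize}
\item[(P1)] for $z\in Z(y)$: $d(0,z)\ge d(0,y)+T-s_1$ and $[y,z]\cap\pi^{-1}(K_{(a_0)})=\emptyset$;
\item[(P2)] the caps $Q(z)$, $z\in Z(y)$, are pairwise disjoint and contained in $Q(y)$;
\item[(P3)] $\sum_{z\in Z(y)}\rho_z^{n-1}\ge c_*\rho_y^{n-1}$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Good stopping points.} By (B1) choose $T^*>T$ with $g(T^*)/g(T)\le\frac1{12}$. Choose $r>a_0+1+s_0$ with $4\eta(r-a_0-1-s_0)\le\frac1{12}$. Let $i_0(K,T)$, $\sigma$ and $\tau$ be given by Lemma~\ref{lem:follow} for $K_{(r)}$, $T^*$ and $\delta=\frac1{12}$. Let $H=H_{s_0}(0,y)$ and consider the Borel set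
\[
Z=\{z\in\pi^{-1}(A_{i+1})\cap H:\ d(y,z)\ge T,\ [y,z]\cap\pi^{-1}(K_{(a_0)})=\emptyset\}.
\]
If $X_\tau\notin Z$, then one of four events occurs: $X$ leaves $H$; $X$ returns to $B(y,T)$ after $\sigma$; $X$ hits $K_{(r)}$ during $[0,\tau]$; or the event $\mathcal B$ of Lemma~\ref{lem:transfer} with $a=a_0$. Their probabilities are at most $\frac14$, by \eqref{eq:confine}, and $\frac1{12},\frac1{12},\frac1{12}$. So $\mathbf P_y(X_\tau\in Z)\ge\frac12$.

\emph{Geometry of $Z$.} Let $y^-\in[0,y]$ be the point at distance $s_0$ from $y$, and let $z\in Z$; then $z\ne y^-$ since $T>s_0$. As $z\in H$, the angle at $y^-$ between $0$ and $z$ is at least $\frac\pi2$, so by (G2)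
\[
d(0,z)\ge(d(0,y)-s_0)+(d(y,z)-s_0)-\log4\ge d(0,y)+T-s_1.
\]
This is (P1), and it gives $\rho_z\le e^{-1}\rho_y\le\frac12\rho_y$. By (G5) the angle between $\hat z$ and $\hat y$ is at most $2e^{s_0-d(0,y)}=\frac12\rho_y$. Hence $Q(z)\subset Q(y)$.

\emph{Mass of the caps.} By (G5), $Q(z)\supset\partial_\infty H_0(0,z)$, so $\omega_z(Q(z))\ge\frac12$, and the strong Markov property gives $\mathbf P_y(X_\tau\in Z,\ X_\infty\in Q(X_\tau))\ge\frac14$. The caps $Q(z)$, $z\in Z$, overlap heavily. By Vitali's lemma there are $z_1,z_2,\ldots\in Z$, finitely or countably many, with disjoint caps and $\bigcup_{z\in Z}Q(z)\subset\bigcup_j\overline B(\hat z_j,5\rho_{z_j})$. By (B2), and since $e^{d(0,y)}=4e^{s_0}/\rho_y$,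
\[
\tfrac14\le\omega_y\Big(\bigcup_j\overline B(\hat z_j,5\rho_{z_j})\Big)\le e^{(n-1)d(0,y)}\sum_j\lambda\big(\overline B(\hat z_j,5\rho_{z_j})\big)\le C_0\,\rho_y^{-(n-1)}\sum_j\rho_{z_j}^{n-1}
\]
with $C_0=C_0(n)$. Finitely many of the $z_j$ satisfy (P3) with $c_*=1/(8C_0)$.
\end{proof}

\section{The Cantor set of escaping directions}\label{sec:cantor}

We iterate Proposition~\ref{prop:step}, letting $K$ and $T$ grow so slowly that the chain has always passed the index $i_0(K,T)$. We record where the rays go, for use in Section~\ref{sec:ends}.

\begin{proposition}\label{prop:cantor}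
For every nonempty open $U\subset S^{n-1}$ there are a compact set $F\subset U$ and a probability measure $\mu$ on $F$ such that
\begin{itemize}
\item[(a)] for every $\xi\in F$, every compact $K\subset M$ and all sufficiently large $i$, the ray $\pi([0,\xi))$ eventually lies in the component of $M\setminus K$ that contains $q_i$;
\item[(b)] $\mu(B(\xi,\rho))\le\rho^{\,n-1-\beta(\rho)}$ for all $\xi\in S^{n-1}$ and small $\rho$, where $\beta(\rho)\to0$ as $\rho\to0$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Parameters.} Let $K_k=\overline B(x_0,k)$ and $T_k=s_1+k$ for $k\ge1$. Choose $i_1<i_2<\cdots$ with $i_k\ge i_0(K_k,T_k)$. For $m\ge0$ let $k$ be defined by $i_k\le i_1+m<i_{k+1}$, and put $K^{(m)}=K_k$, $T^{(m)}=T_k$. Then $i_1+m\ge i_0(K^{(m)},T^{(m)})$, the sets $K^{(m)}$ increase to $M$, and $T^{(m)}\to\infty$.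

\emph{The tree.} With positive probability $X_\infty\in U$, and by (R2) the path visits $\pi^{-1}(A_{i_1})$ at arbitrarily large times. So points of $\pi^{-1}(A_{i_1})$ converge to a point of $U$, and we can pick $y_0\in\pi^{-1}(A_{i_1})$ with $d(0,y_0)>s_0$, $\rho_0:=\rho_{y_0}\le1$ and $Q(y_0)\subset U$. Generation $0$ is $\{y_0\}$. The children of a point $y$ of generation $m$, which lies over $A_{i_1+m}$, are the points of $Z(y)$ from Proposition~\ref{prop:step} with $K^{(m)}$ and $T^{(m)}$. By (P1) the distance to $0$ grows by at least $1$ from parent to child, so the recursion continues. Each generation is finite and, by (P3), every point has children. By (P2), caps of one generation are disjoint and lie in the caps of their parents; so two caps of the tree are disjoint unless one point is a descendant of the other. By (P1), a point $z$ of generation $m$ has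
\[
\rho_z\le R_m:=\rho_0\exp\Big(-\sum_{j<m}(T^{(j)}-s_1)\Big).
\]
Let $F=\bigcap_m\bigcup Q(y)$, the union over generation $m$. It is a nonempty compact subset of $U$, and each $\xi\in F$ determines a branch $y_0,y_1,\dots$ with $y_{m+1}\in Z(y_m)$ and $\xi\in Q(y_m)$.

\emph{Proof of (a).} Let $x_m\in[0,\xi)$ with $d(0,x_m)=d(0,y_m)$; these distances increase to $\infty$, and $d(x_m,y_m)\le a_0$ by \eqref{eq:azero}. By (G4) every point of $[x_m,x_{m+1}]$ is within $a_0$ of a point of $[y_m,y_{m+1}]$, and every point of $[x_m,y_m]$ is within $a_0$ of $y_m$. Since $[y_m,y_{m+1}]$ misses $\pi^{-1}((K^{(m)})_{(a_0)})$ by (P1), both $[x_m,x_{m+1}]$ and $[x_m,y_m]$ miss $\pi^{-1}(K^{(m)})$. Given $K$, let $m$ be so large that $K\subset K^{(m)}$ and $A_{i_1+m}\cap K=\emptyset$. Then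
\[
\pi([x_m,\xi))\cup\pi([x_m,y_m])\cup A_{i_1+m}
\]
is connected, misses $K$, and contains $q_{i_1+m}$.

\emph{The measure.} Set $\mu(Q(y_0))=1$ and, for $z\in Z(y)$,
\[
\mu(Q(z))=\mu(Q(y))\,\rho_z^{n-1}\Big/\sum_{z'\in Z(y)}\rho_{z'}^{n-1}.
\]
The sets $F\cap Q(z)$ are nonempty; they are open and closed in $F$, since each generation gives a finite partition into compact sets; and they generate the Borel sets because $R_m\to0$. The assignment is additive, and by compactness a countable partition of such a set into such sets is finite, so it extends to a Borel probability measure on $F$. By (P3), the ratio $\mu(Q(z))/\rho_z^{n-1}$ grows by at most the factor $C_1=\max(1,1/c_*)$ from parent to child. For $z$ of generation $m$,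
\begin{equation}\label{eq:mass}
\mu(Q(z))\le C_1^m\rho_0^{-(n-1)}\rho_z^{n-1}.
\end{equation}

\emph{Proof of (b).} Let $0<\rho<\rho_0$, $\xi\in S^{n-1}$, $B=B(\xi,\rho)$. Consider the points $z$ of the tree such that $Q(z)$ meets $B$, $\rho_z\le\rho$, and the parent of $z$ has radius greater than $\rho$. Their caps cover $F\cap B$: along the branch of a point of $F\cap B$ take the first radius $\le\rho$. They are disjoint: if $z'$ were a proper descendant of $z$, its parent would have radius at most $\rho_z\le\rho$. They lie in $\overline B(\xi,3\rho)$, so comparing $\lambda$-measures gives $\sum\rho_z^{n-1}\le C\rho^{n-1}$. If $z$ has generation $m$, then $\rho<R_{m-1}$, so $m\le m(\rho):=\max\{m\ge1:R_{m-1}>\rho\}$. By \eqref{eq:mass},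
\[
\mu(B)\le C\rho_0^{-(n-1)}C_1^{m(\rho)}\rho^{n-1}=\rho^{\,n-1-\beta(\rho)},\qquad\beta(\rho)=\frac{\log(C\rho_0^{1-n})+m(\rho)\log C_1}{\log(1/\rho)}.
\]
Given $L>0$, choose $j_0$ with $T^{(j)}-s_1\ge L$ for $j\ge j_0$. Since $\rho_0\le1$, we have $\log\frac1\rho\ge\sum_{j<m(\rho)-1}(T^{(j)}-s_1)\ge L\,(m(\rho)-1-j_0)$. So $m(\rho)\le j_0+1+L^{-1}\log\frac1\rho$ for every $L$, and $\beta(\rho)\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A chain exists by Proposition~\ref{prop:chain}. Take $F$ and $\mu$ from Proposition~\ref{prop:cantor}. By (a), $F\subset\mathcal E\cap U$; by (b) and the mass distribution principle, $\dim F\ge s$ for every $s<n-1$. The upper bound is $\dim S^{n-1}=n-1$.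
\end{proof}

\section{Finite and infinite volume}\label{sec:dichotomy}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
\emph{Infinite volume, no Green's function.} For $n\ge3$ this is Theorem~\ref{thm:main}, and for orientable surfaces it is Theorem~\ref{thm:FM}. Let $M$ be a non-orientable surface and $p:\hat M\to M$ its orientable double cover, with a base point over $x_0$. It has infinite area. Let $\hat K\subset\hat M$ be compact and let $\varphi$ be as in (R3) for $p(\hat K)$. Then $\varphi\circ p$ equals $1$ on $\hat K$, has compact support because $p$ is proper, and has energy $2\mathcal D(\varphi)$. So $\hat M$ has no Green's function. Since $p$ is continuous and proper, a ray in $\hat M$ escapes if and only if its image does. The two sets of escaping directions therefore correspond isometrically, and Theorem~\ref{thm:FM} applies to $\hat M$.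

\emph{A Green's function exists.} We show $\lambda(\mathcal E)=1$, which gives $\dim\mathcal E=n-1$. The smallest positive Green's function is the time integral of the heat kernel, and the heat kernel of $M$ is the sum over $\Gamma$ of that of $\mathbb H^n$. So by (B1), $\sum_\gamma g(d(x',\gamma0))<\infty$ for $x'\notin\Gamma0$. From $\sinh s\le e^s$ we get $g(r)\ge e^{-(n-1)r}/(n-1)$, and $d(x',\gamma0)\le d(0,\gamma0)+d(0,x')$. Hence $\sum_\gamma e^{-(n-1)d(0,\gamma0)}<\infty$. Fix $k\in\mathbb N$. If $d(0,\gamma0)>k$, then by (G5) the directions of rays from $0$ that meet $\overline B(\gamma0,k)$ lie in a cap of radius $2e^{k-d(0,\gamma0)}$, of measure at most $C_ke^{-(n-1)d(0,\gamma0)}$. By the Borel--Cantelli lemma almost every ray meets only finitely many of these balls, each in a bounded segment, so its image eventually leaves $\overline B(x_0,k)$. Intersect over $k$.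

\emph{Finite volume.} Balls of radius $b<\frac16$ about the points of $V$ are disjoint and embedded, with the same volume, so $V$ is finite and the closed set $M_{\mathrm{th}}$ is bounded, hence compact. An escaping ray eventually leaves $M_{\mathrm{th}}$, so its lift is eventually in $\mathcal T$, and $\mathcal E$ is countable by Lemma~\ref{lem:cusp}.
\end{proof}

\section{Ends}\label{sec:ends}

Let $n\ge3$ and let $e=(E_j)$ be an end. Each $E_j$ is open, and closed in $M\setminus K_j$, so $\partial E_j\subset K_j$; a connected set that meets $E_j$ and misses $K_j$ lies in $E_j$. We show that the volume of $e$ is detected by the net $V$ of Section~\ref{sec:thick}, and then run a chain into $e$. Some care is needed because a parabolic thin component may have infinite volume, as for a group generated by one translation of $\mathbb R^2$, where $f$ is constant. Its boundary is then unbounded in the thick part, and the next proof shows that only the portion over a compact set $Y$ can form an end free of thick points.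

\begin{lemma}\label{lem:endnet}
The end $e$ has finite volume if and only if $V\cap E_j$ is finite for some $j$. In that case $E_k\cap M_{\mathrm{th}}=\emptyset$ for some $k$.
\end{lemma}

\begin{proof}
Suppose $\operatorname{vol}(E_j)<\infty$. Finitely many points of $V$ lie in $(K_j)_{(b)}$. The other points of $V\cap E_j$ are centers of disjoint embedded balls of radius $b$ contained in $E_j$, so they too are finite in number.

Conversely, let $V\cap E_j$ be finite. If $x\in M_{\mathrm{th}}\cap E_j$ has distance at least $1$ from $K_j$, then $B(x,\frac13)\subset E_j$, and this ball contains a point of $V$. So $M_{\mathrm{th}}\cap E_j$ is bounded and lies in $K_k$ for some $k>j$. Since $E_k\subset E_j\setminus K_k$, we get $E_k\cap M_{\mathrm{th}}=\emptyset$, that is, $\pi^{-1}(E_k)\subset\mathcal T$. The open sets $\pi(T(P))$ and $\pi(T(P'))$ are equal if $P,P'$ are conjugate and disjoint otherwise, by Lemma~\ref{lem:thin}(a). So the connected set $E_k$ lies in one $\pi(T(P))$, and $P$ is parabolic by (d), as $E_k$ is unbounded. Put its fixed point at $\infty$ and let $\tilde E=\pi^{-1}(E_k)\cap T(P)$, an open set with $\pi(\tilde E)=E_k$.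

Let $x\in\partial\tilde E$. Then $x\in\overline{T(P)}$ and $\pi(x)\in E_k\cup K_k$. If $\pi(x)\in E_k$, then $x\in\mathcal T\cap\overline{T(P)}=T(P)$, so $x\in\tilde E$, which is impossible for a boundary point of an open set. Thus $\partial\tilde E\subset\overline{T(P)}\cap\pi^{-1}(K_k)$, and by (b), $\partial\tilde E\subset PC'$ with $C'$ compact. Let $Y\subset\mathbb R^{n-1}$ be the projection of $C'$. For $\zeta\notin PY$ the vertical half-line $\{\zeta\}\times[f(\zeta),\infty)$ misses $\partial\tilde E$, so it lies in $\tilde E$ or misses it; its initial point is not in $T(P)$, so it misses $\tilde E$. Hence $\tilde E\subset\{\zeta\in PY,\ h>f(\zeta)\}$, and $\operatorname{vol}(E_k)<\infty$ by (c).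
\end{proof}

\begin{lemma}\label{lem:endchain}
If $e$ has infinite volume, there is a chain $(q_i)$ that, for each $j$, eventually lies in $E_j$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:endnet} each $V\cap E_j$ is infinite. Pick distinct points $a_j\in V\cap E_j$; then $a_i\in E_j$ for $i\ge j$.

The subgraph induced on $V\cap E_j$ has finitely many components. If $V\subset E_j$, it is $V$, which is connected. Otherwise, since $V$ is connected, each component contains a vertex adjacent to a vertex outside the component, and that neighbor is outside $E_j$. A minimizing geodesic between the two has length at most $1$ and meets $K_j$. So each component contains one of the finitely many points of $V\cap(K_j)_{(1)}$.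

Choose components $V_1\supset V_2\supset\cdots$, with $V_j$ a component for $V\cap E_j$ containing infinitely many $a_i$, as follows. Some component $V_1$ contains infinitely many. Given $V_j$, infinitely many $a_i\in V_j$ have $i\ge j+1$, so infinitely many of them lie in one component $V_{j+1}$ for $V\cap E_{j+1}$. It is a connected subgraph of $V\cap E_j$ that meets $V_j$, so $V_{j+1}\subset V_j$. Pick $p_j\in V_j$, join $p_j$ to $p_{j+1}$ by a finite edge path in $V_j$, and concatenate. The walk is infinite because no point lies in all $E_j$; it has steps of length at most $1$ and eventually lies in each $E_j$, which misses $K_j$. So \eqref{eq:chain} holds.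
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ends}]
Let $e$ have finite volume, and take $k$ with $E_k\cap M_{\mathrm{th}}=\emptyset$ from Lemma~\ref{lem:endnet}. A ray converging to $e$ escapes and eventually lies in $E_k$, so its lift eventually lies in $\mathcal T$. By Lemma~\ref{lem:cusp} there are countably many such rays.

Let $e$ have infinite volume and let $U$ be nonempty and open. Apply Proposition~\ref{prop:cantor} to the chain of Lemma~\ref{lem:endchain}. For $\xi\in F$ and each $j$, part (a) with $K=K_j$ and $i$ so large that $q_i\in E_j$ shows that the ray eventually lies in $E_j$. So all rays in $F\subset U$ converge to $e$, and $\dim F=n-1$ by part (b).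
\end{proof}

\begin{thebibliography}{9}

\bibitem{grigoryan}
Grigor'yan, Bull. AMS \textbf{36} (1999).

\bibitem{nsf}
\emph{Results from prior NSF support},
\texttt{https://www.math.stonybrook.edu/\textasciitilde{}bishop/vita/nsf03.pdf}.

\end{thebibliography}
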